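# Covering edge-colored complete graphs by monochromatic paths: why $r$ paths are not enough for $r$ colors

## One path per color, tested on small cases

Color each edge of the complete graph $K_n$ with one of $r$ colors. We want to cover all vertices by **monochromatic paths**: paths all of whose edges have the same color. A single vertex counts as a (trivial) monochromatic path. The paths may overlap. How many do we need, in the worst case, if $n$ is arbitrary and only $r$ is fixed?

The answer that one would first guess is $r$: one path per color. Precisely:

**Conjecture.** The vertices of every $r$-edge-colored complete graph $K_n$ can be covered by at most $r$ monochromatic paths, not necessarily vertex-disjoint.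

Let us test it.

*Few vertices.* If $n\le 2r$, split the vertices into $\lceil n/2\rceil\le r$ sets of size at most two. An edge is a monochromatic path, so the conjecture holds.

*One color.* $K_n$ has a Hamiltonian path, so the conjecture holds for $r=1$.

*Two colors.* Call the colors red and blue. We show by induction on $m$ that $K_m$ has a Hamiltonian path $v_1v_2\dots v_m$ and an index $1\le i\le m$ such that the edges before $v_i$ are red and the edges after $v_i$ are blue. Then $v_1\dots v_i$ and $v_i\dots v_m$ are two monochromatic paths that cover everything. For $m=1$ there is nothing to do. Suppose we have such a path on $m$ vertices, and let $u$ be a new vertex.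

- If $uv_i$ is red and $i<m$, insert $u$ between $v_i$ and $v_{i+1}$. The edge $v_iu$ is red, and all edges after $v_{i+1}$ are blue. Whichever color $uv_{i+1}$ has, the new path is red first and blue afterwards. If $i=m$, append $u$ at the end.
- If $uv_i$ is blue and $i>1$, insert $u$ between $v_{i-1}$ and $v_i$. The edges before $v_{i-1}$ are red, $uv_i$ and all later edges are blue, and $v_{i-1}u$ may have either color. If $i=1$, put $u$ in front of $v_1$.

So the conjecture holds for $r=2$. This case is due to Gerencsér and Gyárfás (1967), and the case $r=3$ to Pokrovskiy (JCTB 106 (2014)); in both cases even disjoint paths suffice.

*Fewer than $r$ paths do not suffice.* For $r=2$: take a large set $V$, color all edges inside it red, add two vertices $a,a'$, and color all edges at $a$ or $a'$ blue. One red path misses $a$. One blue path has no two consecutive vertices in $V$, so it contains at most three vertices of $V$. A path consisting of one vertex is no better. We will see in a moment that iterating this gives a lower bound of $r$ for every $r$.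

So the guess passes the first tests and cannot be lowered. Nevertheless it is false. Let $f(r)$ be the least number of monochromatic paths that always suffice to cover an $r$-colored complete graph (with $f(r)=\infty$ if there were no such number). We will prove:

**Theorem 1.** For every $r\ge 64$ there is $n_0(r)$ such that for every $n\ge n_0(r)$ there is an $r$-edge-coloring of $K_n$ whose vertices cannot be covered by $r$ monochromatic paths.

**Theorem 2.** $\displaystyle\liminf_{r\to\infty} \frac{f(r)}{r}\ \ge\ \frac{35}{33}$.

So the conjecture fails for all $r\ge 64$ and all large $n$, and it fails by a linear amount. Nothing is claimed about optimality of $64$ or $35/33$, and the argument says nothing about $4\le r\le 63$.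

## Bad pairs, and how to add one color

It is convenient to ask for slightly more than "not covered": we want arbitrarily many vertices to be missed. This makes examples robust enough to be extended.

**Definition (bad pair).** A pair $(r,N)$ is *bad* if for every $D\ge0$ there is $n_0$ such that for every $n\ge n_0$ there is an $r$-edge-coloring of $K_n$ in which every family of at most $N$ monochromatic paths (not necessarily disjoint) misses more than $D$ vertices.

For example, $(1,0)$ is bad: zero paths miss all $n$ vertices, and $n>D$ once $n\ge D+1$. The pair $(2,2)$ is not bad, by the two-color argument above. If $(r,N)$ is bad, then $f(r)\ge N+1$. If $(r,r)$ is bad, then (take $D=0$) the conjecture fails for $r$ and all large $n$. Theorem 1 therefore says, in a slightly stronger form, that **$(r,r)$ is bad for every $r\ge64$.**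

**Lemma 1.** If $(r,N)$ is bad, then $(r+1,N+1)$ is bad.

*Proof.* Given $D$, put $\alpha=D+1$ and $D^*=D+(N+1)(\alpha+1)$. For every large number of vertices, there is a coloring of a complete graph on a vertex set $V$ that witnesses the badness of $(r,N)$ for $D^*$. Add a set $A$ of $\alpha$ new vertices and give every edge that meets $A$ one new color. As $|V|$ runs over all large integers, so does $|V|+\alpha$.

Consider at most $N+1$ monochromatic paths. If none of them meets $A$, then all $\alpha>D$ vertices of $A$ are missed. Otherwise at least one path meets $A$. A path that meets $A$ is trivial or contains an edge at a vertex of $A$, and then its color is the new one. Edges inside $V$ have old colors, so no two consecutive vertices of such a path lie in $V$. It has at most $\alpha$ vertices in $A$, hence at most $\alpha+1$ vertices in $V$. The paths that do not meet $A$ lie in $V$, and there are at most $N$ of them, so they miss more than $D^*$ vertices of $V$. Altogether more than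
$$D^*-(N+1)(\alpha+1)=D$$
vertices are missed. $\square$

Starting from the bad pair $(1,0)$, Lemma 1 gives that $(r,r-1)$ is bad for every $r\ge1$, so $f(r)\ge r$: the promised lower bound. Lemma 1 also tells us what remains to be done. **One bad pair $(r_0,r_0)$ disproves the conjecture for all $r\ge r_0$.**

## Affine planes as colorings, and two cheap covers

We look for a coloring in which a monochromatic path is trapped in a small region, so that covering by paths becomes covering by regions. Affine planes offer this.

**Definition (affine plane).** An affine plane of order $q$ has $q^2$ points and lines with $q$ points each. Any two points lie on exactly one line. The lines fall into $q+1$ *directions* (parallel classes). Each class consists of $q$ disjoint lines that cover all points, and two lines of different directions meet in exactly one point. The *pencil* at a point $X$ is the set of the $q+1$ lines through $X$, one per direction.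

The standard example is $\mathbb F_q^2$. For $q=2$ there are four points, the six lines are the six pairs of points, and the three directions are the three ways to split four points into two pairs.

**First attempt: blow up the plane.** Use the $q+1$ directions as colors. Replace each point $x$ by a set $S_x$ of $s$ vertices. Color an edge between $S_x$ and $S_y$, $x\ne y$, by the direction of the line $xy$, and edges inside $S_x$ by a fixed direction $d_0$. A path of color $d$ stays at the points of one line of direction $d$. So a cover by paths gives a cover of the plane by lines, and since a line has $q$ points, at least $q$ paths are needed.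

But $q$ is also enough. If $y_1,\dots,y_q$ are the points of a line $L$, visit them in cyclic order $y_1,\dots,y_q,y_1,\dots,y_q,\dots$, using a new vertex each time, until all $s$ vertices at each point are used. Consecutive vertices are at different points of $L$, so this is a monochromatic path. Call it the *round-robin path* of $L$. The $q$ lines of one parallel class give a cover by $q$ paths. With $q+1$ colors this is worse than Lemma 1 gives.

**Second attempt: add big sets.** To spoil the covers by a parallel class, choose a set $H$ of points with no three on a line. At each $x\in H$ place, in addition to $S_x$, a big set $M_x$ of vertices, much bigger than all the $S_y$ together. Give the edges inside each $M_x$ a new color $\infty$, so that there are now $q+2$ colors. A path along a line $L$ cannot use two vertices of $M_x$ consecutively. If $x$ is the only point of $H$ on $L$, then this path covers little of $M_x$. Only a line with two points $x,y\in H$ can help, by alternating between $M_x$ and $M_y$. So a parallel class in which many points of $H$ are alone on their line leaves many big sets nearly uncovered.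

Here is the exact point where this stops working. Whatever the sizes of the $M_x$, let $X\in H$ be a point with $|M_X|$ largest, and take the pencil at $X$. Each line $L$ through $X$ contains at most one further point $x\in H$. Alternate $M_X,M_x,M_X,M_x,\dots$ until $M_x$ is used up; this works because $|M_X|\ge|M_x|$. Continue from the last vertex, which is at $x$, with the round-robin path of $L$ through the small vertices, starting at $X$. (If there is no such $x$, take the round-robin path alone.) These $q+1$ paths cover all small vertices and all big sets except perhaps $M_X$; one path of color $\infty$ covers $M_X$. That is $q+2$ paths for $q+2$ colors, so the conjecture survives. The paths may overlap, so every line through $X$ reuses the same vertices of $M_X$.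

**What gets past this.** No choice of sizes removes the pencil at the largest point. Two changes together do.

1. Let $H$ have two kinds of points: *tops*, and *leaves* whose big sets are slightly smaller. Pencils at leaves then fail, because alternating with a smaller set leaves a remainder in the set of a top.
2. For a top $X$, spoil the pencil at $X$ by recoloring the edges between $M_X$ and $M_y$, for several leaves $y$, with *extra colors*. The path along $Xy$ can then no longer alternate between $M_X$ and $M_y$. One extra color serves all tops at once, because far apart tops can use the same extra color without their paths being connected.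

The account is then as follows. With $e$ extra colors there are $q+2+e$ colors. We want that no family of $q+R$ paths covers, where $R\ge e+2$.

## Tops, leaves and extra colors

Fix an affine plane of order $q$. Let $H=T\cup\Lambda$ be a disjoint union such that **no three points of $H$ are collinear**. The points of $T$ are *tops* and those of $\Lambda$ are *leaves*. Put $k=|T|$ and $\beta=|\Lambda|$. Let $G$ be a bipartite graph between $T$ and $\Lambda$, with its edges colored by $e$ *extra colors*, such that **every connected component of every extra color class contains at most two tops**. Write $N_G(x)$ for the neighborhood of $x$.

**Definition ($t_d$ and $t_X$).** For a direction $d$, let $t_d$ be the number of tops $x$ such that the line of direction $d$ through $x$ contains another top. For a point $X\notin H$, let $t_X$ be the number of tops $x$ such that the line $Xx$ contains another top.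

For example, over $\mathbb F_5$ take $T=\{(0,0),(1,1),(2,4)\}$ and $\Lambda=\emptyset$. The three pairs of tops span lines of slopes $1$, $2$ and $3$. For the direction of slope $1$ we get $t_d=2$. The point $X=(3,3)$ lies on $y=x$ but on neither $y=2x$ nor $y=3x-2$, so $t_X=2$.

These numbers count the tops that a parallel class, or a pencil at $X$, can handle by alternating between two tops.

**Proposition.** Let $R\ge1$ and suppose:

- (P0) every set of at most $q+R$ lines covering all points contains a full parallel class or a full pencil;
- (P1) $t_d+2R<k$ for every direction $d$, and $t_X+2(R-1)<k$ for every point $X\notin H$;
- (P2) $|N_G(x)|\ge 2R-1$ for every top $x$.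

Then $(q+2+e,\ q+R)$ is bad.

The roles are easy to guess. (P0) says that the only line covers we have to spoil are those seen above. (P1) spoils parallel classes and pencils outside $H$, even with the help of the remaining paths, each of which can repair at most two tops. (P2) spoils pencils at tops: $R-1$ remaining paths will each be able to repair about two leaves, so $2R-1$ leaves are too many.

### The coloring

Fix $D\ge0$, and put $s=D+1$ and $\sigma=q^2s$.

**Vertices.** For each point $x$ take a set $S_x$ of $s$ *small* vertices, so there are $\sigma$ small vertices in all. For each $x\in H$ take in addition a set $M_x$ of *big* vertices, where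
$$|M_x|=w\ \text{ if } x\in\Lambda,\qquad w'\le |M_x|\le w''\ \text{ if } x\in T,$$
$$w'=w+\sigma+D+2,\qquad w''=w+\lfloor w/(3R)\rfloor .$$
Here $w$ is a large integer. The vertices of $S_x$ (and of $M_x$, if $x\in H$) are said to be *at* $x$.

**Sizes.** We need three things for large $w$. First, $w'\le w''$, which is clear. Second,
$$w'>1+\sigma+w+D, \tag{1}$$
which holds by definition of $w'$. Third,
$$m(w-\sigma-1)>(R-1)(2w''+1)+D\qquad\text{for all } m\ge 2R-1. \tag{2}$$
To see (2), note that for $w>\sigma+1$ the left side is at least $(2R-1)(w-\sigma-1)$, and
$$2(R-1)w''\le 2(R-1)w+\frac{2(R-1)}{3R}\,w\le 2(R-1)w+\tfrac23 w .$$
Hence the left side minus the right side is at least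
$$(2R-1)w-2(R-1)w-\tfrac23w-(2R-1)(\sigma+1)-(R-1)-D=\tfrac13 w-(2R-1)(\sigma+1)-(R-1)-D,$$
which is positive for large $w$. So a top is bigger than a leaf by enough to leave more than $D$ vertices over, but not by so much that it could serve three leaves.

**All large $n$ occur.** The sizes of the top sets can be chosen independently in $[w',w'']$, and $k\ge1$ by (P1). So the total number of vertices can be any integer in
$$[\,\sigma+\beta w+kw',\ \sigma+\beta w+kw''\,].$$
When $w$ grows by $1$, the left endpoint grows by $\beta+k$. The length $k(\lfloor w/(3R)\rfloor-\sigma-D-2)$ tends to infinity, so from some $w$ on consecutive intervals overlap, and every large $n$ is attained with a large $w$.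

**Colors.** The colors are the $q+1$ directions, a color $\infty$, and the $e$ extra colors: $q+2+e$ in total. Let $uv$ be an edge with $u$ at $x$ and $v$ at $y$.

- If $x\ne y$: when $u\in M_x$, $v\in M_y$ and $xy\in E(G)$, use the extra color of $xy$; otherwise use the direction of the line $xy$.
- If $x=y$: when $u,v\in M_x$, use $\infty$; otherwise use a fixed direction $d_0$.

### What a single path can cover

**Types of paths.** We sort the monochromatic paths by where they can live. A monochromatic path with at least one edge is of one of three types.

- *Line type*: its color is a direction $d$. Two consecutive vertices are at the same point or at two points of a line of direction $d$, so all vertices are at points of one line $L$ of direction $d$.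
- *$\infty$ type*: its color is $\infty$, and it is contained in one $M_x$.
- *Extra type*: its color is an extra color. Consecutive vertices lie in $M_x,M_y$ with $xy$ an edge of $G$ of this color, so the path is contained in $\bigcup_{x\in C}M_x$ for a component $C$ of this color class.

We regard a trivial path at $x$ as line type, with the line of direction $d_0$ through $x$. The *support* of a path is $L$, $\{x\}$ or $C$, respectively; all its vertices are at points of its support. **Every support contains at most two tops**: a line contains at most two points of $H$, and a component contains at most two tops by assumption.

**Four counting facts.** These say how much of the big sets one path can cover. Let $\Pi$ be of line type with line $L$, and let $x\in L\cap H$. Edges inside $M_x$ have color $\infty$, so no two vertices of $M_x$ are consecutive on $\Pi$. Orient $\Pi$. Each vertex of $\Pi\cap M_x$, except possibly the last vertex of $\Pi$, has a successor; these successors are distinct and lie outside $M_x$, either small or in $M_y$ for another point $y\in L\cap H$. Since there are $\sigma$ small vertices altogether, we get: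

1. If $L\cap H=\{x\}$, then $|\Pi\cap M_x|\le1+\sigma$.
2. If $L\cap H=\{x,y\}$, then $|\Pi\cap M_x|\le1+\sigma+|M_y|$.
3. If $L\cap H=\{x,y\}$ and $xy\in E(G)$, then $|\Pi\cap M_x|\le1+\sigma$. Indeed all edges between $M_x$ and $M_y$ have an extra color, so the successors of vertices of $M_x$ are small.
4. If $\Pi$ is of extra type with component $C$, then it contains at most $1+\sum_{x\in C\cap T}|M_x|\le1+2w''$ vertices of $\bigcup_{y\in C\cap\Lambda}M_y$. Indeed $G$ is bipartite between tops and leaves, so vertices in leaf sets and vertices in top sets alternate on $\Pi$, and $C$ has at most two tops.

### No $q+R$ paths suffice

Suppose a family of at most $q+R$ monochromatic paths misses at most $D$ vertices. We derive a contradiction.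

**Step 1: pass to a line cover.** The aim is to find a parallel class or a pencil among the paths. Small vertices lie only on line-type paths. Since $|S_x|=D+1$, some vertex of $S_x$ is covered, for every point $x$. So every point lies on the line of some line-type path. These are at most $q+R$ lines covering all points. By (P0) they contain a full parallel class or a full pencil. Choose one path for each line of this class or pencil, and call all other paths of the family *additional*.

**Step 2, Case A: a full class of direction $d$.** Here we find a top that is alone on its line and is not repaired. The class has $q$ lines, so there are at most $R$ additional paths, and their supports contain at most $2R$ tops. Since $k>t_d+2R$, some top $x$ lies in no additional support and its line $L$ of direction $d$ contains no other top. The other lines of the class do not contain $x$, so vertices of $M_x$ are covered only by the chosen path of $L$. Either $L\cap H=\{x\}$, or $L\cap H=\{x,y\}$ with a leaf $y$, $|M_y|=w$. By facts 1 and 2 at most $1+\sigma+w$ vertices of $M_x$ are covered. Since $|M_x|\ge w'$, more than $D$ vertices are missed by (1), a contradiction.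

**Step 3, Case B: a full pencil at $X$.** The pencil has $q+1$ lines, so there are at most $R-1$ additional paths, and their supports contain at most $2(R-1)$ tops. A point other than $X$ lies on exactly one line of the pencil.

*B1: $X\notin H$.* Since $k>t_X+2(R-1)$, some top $x$ lies in no additional support and the line $Xx$ contains no other top. Only the chosen path of $Xx$ meets $M_x$, and a second point of $H$ on $Xx$, if there is one, is a leaf. As in Case A, it covers at most $1+\sigma+w$ vertices of $M_x$, contradicting (1).

*B2: $X\in\Lambda$.* By (P1), $k>2(R-1)$, so some top $x$ lies in no additional support. Only the chosen path of $Xx$ meets $M_x$. No three points of $H$ are collinear, so $Xx\cap H=\{X,x\}$. By fact 2 at most $1+\sigma+|M_X|=1+\sigma+w$ vertices of $M_x$ are covered, contradicting (1). This is where leaves being smaller than tops is used.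

*B3: $X\in T$.* This is the pencil that defeated the second attempt, and here the extra colors work. Put $m=|N_G(X)|\ge2R-1$. For $y\in N_G(X)$, the only line of the pencil through $y$ is $Xy$, and $Xy\cap H=\{X,y\}$. By fact 3, applied to $y$, the chosen path of $Xy$ covers at most $1+\sigma$ vertices of $M_y$; the other chosen paths cover none. Each additional path covers at most $2w''+1$ vertices of $\bigcup_{y\in N_G(X)}M_y$:

- a line-type path at most $2w$, since its line contains at most two leaves;
- an $\infty$-type path at most $w$;
- an extra-type path at most $2w''+1$, by fact 4.

At most $D$ of the $mw$ vertices of $\bigcup_{y\in N_G(X)}M_y$ are missed, so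
$$mw\le m(1+\sigma)+(R-1)(2w''+1)+D,$$
which contradicts (2). $\square$

## Covering an affine plane by few lines

We now need condition (P0). For $q=2$, $R=1$ it can be seen by hand: three pairs that cover four points form a star (a full pencil) or a path with three edges (whose end edges form a full parallel class); a triangle does not cover. In general a double count does it when $R$ is small compared with $\sqrt q$.

**Lemma 2.** If $q>R^2$, then (P0) holds.

*Proof.* Let $\mathcal L$ be a set of $m=q+1+f\le q+R$ lines that covers all $q^2$ points. Each line has $q$ points, so $m\ge q$. Thus $-1\le f\le R-1$. Let $k_X\ge1$ be the number of lines of $\mathcal L$ through the point $X$, and $\pi_d$ the number of lines of $\mathcal L$ of direction $d$.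

**Step 1: a missing line bounds $\pi_d$ and $k_X$.** Let $L\notin\mathcal L$ be a line of direction $d$. Lines of $\mathcal L$ of direction $d$ do not meet $L$, and every other line of $\mathcal L$ meets $L$ in exactly one point. Hence
$$\sum_{Y\in L}k_Y=m-\pi_d .$$
All $q$ terms are at least $1$, so $\pi_d\le m-q=f+1$. For each $X\in L$, the other $q-1$ terms are at least $1$, so $k_X\le m-(q-1)=f+2$.

Suppose that $\mathcal L$ contains no full parallel class and no full pencil. Then every direction has a line outside $\mathcal L$, and so does every pencil. So $\pi_d\le f+1$ for all $d$, and $k_X\le f+2$ for all $X$.

**Step 2: count intersecting pairs twice.** The number of ordered pairs of distinct intersecting lines of $\mathcal L$ is $\sum_Xk_X(k_X-1)$. A line of direction $d$ in $\mathcal L$ meets $m-\pi_d\ge m-f-1=q$ others, so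
$$\sum_Xk_X(k_X-1)\ge mq .$$
On the other hand, $\sum_X k_X=qm$, so $\sum_X(k_X-1)=qm-q^2=q(f+1)$, and
$$\sum_Xk_X(k_X-1)\le(f+2)\sum_X(k_X-1)=(f+2)(f+1)q .$$
Together, $q+1+f=m\le(f+1)(f+2)$, that is, $q\le(f+1)^2\le R^2$, since $0\le f+1\le R$. This contradicts $q>R^2$. $\square$

## The plane of order 61 and the pair $(64,64)$

We prove Theorem 1 with the smallest useful account: $e=1$ extra color and $R=e+2=3$. By (P2) every top then needs $2R-1=5$ leaves. We take the plane over $\mathbb F_{61}$, so $q=61$. Since $61>9$, Lemma 2 gives (P0).

**Points with no three on a line.** Let $C=\{(x,x^2):x\in\mathbb F_{61}\}$. It has $61$ points. A vertical line contains exactly one of them, and a line $y=ax+b$ contains those with $x^2=ax+b$, at most two. Call a line containing two points of $C$ a *secant*. The secant through $(x,x^2)$ and $(x',x'^2)$ has slope $x+x'$. For comparison, over $\mathbb F_5$ the secants of slope $1$ join the points with $\{x,x'\}=\{0,1\}$ and $\{2,4\}$, and $x=3$ is left over.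

- Through a point $X\notin C$ there are at most $30$ secants: the pairs of points of $C$ on them are pairwise disjoint. There are $61^2-61=61\cdot60$ such points $X$.
- For each of the $61$ non-vertical directions there are, for the same reason, at most $30$ secants of this direction. There are no vertical secants.

Why not let $T=C$? Over $\mathbb F_{61}$, the points of $C$ with $x$-coordinates $x$ and $a-x$ lie on a common line of slope $a$, and $x=a-x$ has just one solution. So we would have $t_d=60$ and $k=61$ for every non-vertical $d$, and (P1) would fail. A sparse set of tops has relatively fewer tops on a common line.

**Step 1: choose $T$ so that (P1) holds.** Let $T$ be a uniformly random $15$-subset of $C$. A given set of $j$ points of $C$ is contained in $T$ with probability $\frac{15\cdot14\cdots(16-j)}{61\cdot60\cdots(62-j)}$. We count two kinds of forbidden configurations.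

*Six secants through a point.* Consider pairs consisting of a point $X\notin C$ and a set of six secants through $X$, each with both of its points of $C$ in $T$. Six such secants involve $12$ distinct points of $C$. So the expected number of such pairs is at most
$$61\cdot60\cdot\binom{30}{6}\frac{15\cdot14\cdots4}{61\cdot60\cdots50}.$$
Using $60\cdot58\cdot56\cdot54\cdot52\cdot50=2^6\cdot30\cdot29\cdot28\cdot27\cdot26\cdot25$, the even factors of the denominator cancel against the numerator of $\binom{30}6$. What remains is
$$\frac{60\cdot(15!/3!)}{6!\,2^6\cdot59\cdot57\cdot55\cdot53\cdot51}=\frac{60\cdot4729725}{499960395}<0.568 .$$

*Five secants of one direction.* Consider pairs consisting of a non-vertical direction and a set of five secants of this direction, each with both of its points of $C$ in $T$. They involve $10$ points, and with $60\cdot58\cdot56\cdot54\cdot52=2^5\cdot30\cdot29\cdot28\cdot27\cdot26$ the expected number is at most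
$$61\binom{30}{5}\frac{15\cdot14\cdots6}{61\cdot60\cdots52}=\frac{15!/5!}{5!\,2^5\cdot59\cdot57\cdot55\cdot53}=\frac{2837835}{9803145}<0.290 .$$

The sum of the two expectations is less than $1$, so some $T$ has no forbidden configuration at all. Fix it. Then each $X\notin C$ lies on at most five lines spanned by two tops, so $t_X\le10$. Each non-vertical direction contains at most four such lines, so $t_d\le8$, and $t_d=0$ for the vertical direction. The set $H\supseteq T$ to be chosen will be a subset of $C$, so a point $X\notin H$ may also lie in $C\setminus T$. Then $t_X=0$, because a line through $X$ and two tops would contain three points of $C$. With $k=15$ and $R=3$,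
$$t_d+2R\le8+6=14<15,\qquad t_X+2(R-1)\le10+4=14<15,$$
which is (P1).

**Step 2: choose $\Lambda$ and $G$ so that (P2) holds.** Split $T$ into $8$ groups of size at most $2$ (seven pairs and one single top). The set $C\setminus T$ has $46\ge40$ points, so we can choose $8$ disjoint sets of five points in it, one for each group. Let $\Lambda$ be their union. Join each group completely to its own five leaves, all edges in the single extra color. The components are the groups with their leaves, so each has at most two tops. Every top has $5=2R-1$ neighbors, which is (P2). Also $H=T\cup\Lambda\subseteq C$ has no three collinear points.

**Step 3: conclude.** By the Proposition, $(q+2+e,\ q+R)=(64,64)$ is bad. By Lemma 1, $(r,r)$ is bad for every $r\ge64$. This proves Theorem 1 and disproves the conjecture. $\blacksquare$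

## A linear gap: proof of Theorem 2

To make $R-e-2$ linear in $q$ we need $R$ linear in $q$, and Lemma 2 does not reach beyond $\sqrt q$. For planes of prime order a deeper theorem does. We also have to supply each top with about $2R$ leaves, far more than one extra color can give to all tops at once; several extra colors will reuse the same leaves.

Let $p$ be a large prime, $q=p$, use the plane over $\mathbb F_p$, and let $C=\{(x,x^2):x\in\mathbb F_p\}$. As before, $C$ has $p$ points and no three of them are collinear. Put
$$R=\Bigl\lfloor\frac{3p}{32}-2p^{2/3}\Bigr\rfloor,\qquad e=\Bigl\lceil\frac{2R+1}{6}\Bigr\rceil,\qquad k=2\Bigl\lfloor\frac{p/4-p^{2/3}}{2}\Bigr\rfloor .$$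

**Step 1: (P0).** We cite a theorem of Blokhuis (*On the size of a blocking set in $PG(2,p)$*, Combinatorica 14 (1994) 111–114) without proof: for a prime $p>2$, a point set of the projective plane $PG(2,p)$ that meets every line and contains no line has at least $3(p+1)/2$ points. Recall that $PG(2,p)$ arises from the affine plane by adding one point at infinity for each direction, which lies on all lines of this direction, and the line at infinity through these $p+1$ new points. Exchanging points and lines, the theorem says: a set of lines that covers all points of $PG(2,p)$ and does not contain all $p+1$ lines through some point has at least $3(p+1)/2$ lines.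

Given at most $p+R$ affine lines that cover all affine points, add the line at infinity. This gives at most $p+R+1$ lines covering $PG(2,p)$, and $p+R+1<3(p+1)/2$ because $R<(p+1)/2$. Hence they include all $p+1$ lines through some point $Z$. If $Z$ is affine, none of these is the line at infinity, and the given lines contain the full pencil at $Z$. If $Z$ is at infinity, these are the line at infinity and the $p$ affine lines of one direction, so the given lines contain a full parallel class. This is (P0).

**Step 2: (P1), by a random set of tops of density $1/4$.** Recall Hoeffding's inequality: if $S$ is a sum of $N$ independent random variables with values in $[0,1]$, then $\Pr(S\ge\mathbb ES+t)\le e^{-2t^2/N}$ and $\Pr(S\le\mathbb ES-t)\le e^{-2t^2/N}$ for $t>0$.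

Put each point of $C$ into $T_0$ independently with probability $1/4$. There are $p^2-p$ points $X\notin C$ and $p$ non-vertical directions, together $p^2$ cases. In each case, the secants through $X$, or of the given direction, form at most $(p-1)/2$ pairwise disjoint pairs of points of $C$. Because the pairs are disjoint, the number of them contained in $T_0$ is a sum of independent indicators. Each indicator has mean $1/16$, so the mean of the sum is at most $p/32$. By Hoeffding with $t=p^{2/3}$ and $N\le(p-1)/2$, this number exceeds $p/32+p^{2/3}$ with probability at most $e^{-4p^{1/3}}$. (If there are no pairs, this is trivial.) Likewise, $|T_0|$ is a sum of $p$ independent indicators of mean $1/4$, so $|T_0|\ge p/4-p^{2/3}$ with probability at least $1-e^{-2p^{1/3}}$. For large $p$,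
$$p^2e^{-4p^{1/3}}+e^{-2p^{1/3}}<1,$$
so some $T_0$ has all these properties. Since $k\le p/4-p^{2/3}\le|T_0|$, we can choose $T\subseteq T_0$ with exactly $k$ elements. Passing to a subset does not increase the numbers of pairs. Each pair contributes two tops, so all $t_d$ with $d$ non-vertical and all $t_X$ with $X\notin C$ are at most $p/16+2p^{2/3}$. The vertical direction has $t_d=0$, and $t_X=0$ for $X\in C\setminus T$, as in the case of order $61$.

Finally $k\ge p/4-p^{2/3}-2$, so for large $p$
$$k-\Bigl(\frac p{16}+2p^{2/3}\Bigr)\ \ge\ \frac{3p}{16}-3p^{2/3}-2\ >\ \frac{3p}{16}-4p^{2/3}\ \ge\ 2R .$$
This gives $t_d+2R<k$ and $t_X+2(R-1)<k$, which is (P1), with $H=T\cup\Lambda\subseteq C$ to be completed in the next step.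

**Step 3: (P2), by shifting leaf sets.** Let $g=k/2\le p/8$ and split $T$ into pairs $T_j$, indexed by $j\in\mathbb Z_g$. Since $|C\setminus T|=p-k\ge 3p/4\ge6g$, there are disjoint sets $\Lambda_j\subset C\setminus T$, $j\in\mathbb Z_g$, of six points each. Let $\Lambda=\bigcup_j\Lambda_j$. For $c=1,\dots,e$ and every $j$, join $T_j$ completely to $\Lambda_{j+c}$ in extra color $c$.

We have $e=R/3+O(1)=p/32+O(p^{2/3})$ and $g=p/8-O(p^{2/3})$, so $e\le g$ for large $p$. Then the indices $j+1,\dots,j+e$ are distinct modulo $g$, and no pair of a top and a leaf receives two colors. In each color $c$, the sets $T_j\cup\Lambda_{j+c}$, $j\in\mathbb Z_g$, are disjoint, so the components are copies of $K_{2,6}$ with two tops each. Each top has $6e\ge2R+1\ge 2R-1$ neighbors, which is (P2). Thus one extra color buys six leaves for every top at once.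

**Step 4: the bad pair for $p$.** For large $p$ we have $R\ge1$, and the Proposition shows that $(p+2+e,\ p+R)$ is bad. Here
$$p+2+e=\frac{33}{32}\,p+O(p^{2/3}),\qquad (p+R)-(p+2+e)=R-e-2=\tfrac23R-O(1)=\frac p{16}-O(p^{2/3}).$$

**Step 5: all $r$.** It remains to fill in the values of $r$ between those obtained from primes. Let $\varepsilon>0$ be small. By the prime number theorem, for large $r$ there is a prime
$$p\in\Bigl[\bigl(\tfrac{32}{33}-2\varepsilon\bigr)r,\ \bigl(\tfrac{32}{33}-\varepsilon\bigr)r\Bigr].$$
Then $p+2+e\le\bigl(1-\tfrac{33}{32}\varepsilon\bigr)r+O(r^{2/3})\le r$ for large $r$. Apply Lemma 1 exactly $r-(p+2+e)$ times to the pair of Step 4. Each application raises both entries by one, so the difference is preserved, and $(r,\ r+R-e-2)$ is bad. Hence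
$$f(r)>r+R-e-2=r+\frac p{16}-O(p^{2/3})\ \ge\ r+\frac1{16}\Bigl(\frac{32}{33}-2\varepsilon\Bigr)r-o(r)=\Bigl(1+\frac2{33}-\frac\varepsilon8-o(1)\Bigr)r .$$
So $\liminf_{r\to\infty}f(r)/r\ge\frac{35}{33}-\frac\varepsilon8$ for every small $\varepsilon>0$. Letting $\varepsilon\to0$ gives $\liminf_{r\to\infty}f(r)/r\ge35/33$. $\blacksquare$
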